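# Deleting $2k-3$ vertices from the $k$th power of a 2-connected graph

## 1. The number $2k-3$, guessed from cycles

Take a 2-connected graph, join all pairs of vertices at distance at most $k$, and then delete $\ell$ vertices. How large may $\ell$ be if what remains must still have a Hamiltonian path between any two prescribed vertices? The first guess comes from the sparsest 2-connected graphs, the cycles. If we delete from $C_n$ two disjoint blocks of $k-1$ consecutive vertices, then across each block only one edge of $C_n^k$ survives, and the two remaining arcs hang together by only two edges. That is too little, so $2k-2$ deletions can be fatal. If one block has only $k-2$ vertices, three edges survive across it (one of length $k-1$, two of length $k$, when the arcs are not too short). So one guesses that $2k-3$ deletions are always harmless. We first fix the words and then test the guess.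

All graphs are finite and simple, and $d_G$ is the distance in $G$.

**Definition (power).** For a connected graph $G$ and $k\ge 1$, the $k$th power $G^k$ has vertex set $V(G)$, and $uv$ is an edge iff $1\le d_G(u,v)\le k$. For instance, in $C_8^3$ two vertices are non-adjacent iff they are antipodal.

**Definition (Hamiltonian-connected).** A graph $H$ is Hamiltonian-connected, HC for short, if for every two distinct vertices $u,v$ there is a Hamiltonian $u$–$v$ path in $H$. A graph on exactly two vertices is HC iff its vertices are adjacent. A connected graph $H$ of order $n\ge4$ is $\ell$-Hamiltonian-connected if $H-S$ is HC for every set $S$ of $\ell$ vertices. The source paper of the problem, "On an Extension of an Observation of Hamilton", uses this for $1\le\ell\le n-3$; we use it for $1\le \ell\le n-2$, so that $H-S$ may have just two vertices. For example $K_n$ is $\ell$-Hamiltonian-connected for all these $\ell$.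

"2-connected" always includes order at least 3.

**Conjecture (Hobbs).** If $G$ is 2-connected of order $n$ and $3\le k\le (n+1)/2$, then $G^k$ is $(2k-3)$-Hamiltonian-connected.

*Test 1: few vertices.* Two vertices of a 2-connected graph at distance $D$ lie on a common cycle, whose length is at least $2D$ and at most $n$. Hence the diameter is at most $n/2$. If $n\le 2k+1$, then $G^k$ is complete and any deletion is harmless.

*Test 2: $C_8$, $k=3$, $2k-3=3$.* After deleting three vertices of $C_8^3$ five remain, and they form $K_5$ minus a matching. In the worst case the matching is $\{ab,cd\}$, with a fifth vertex $e$. The paths $a,c,e,d,b$; $a,d,e,b,c$; $a,c,b,d,e$ join the three kinds of pairs (a non-adjacent pair, one vertex from each non-adjacent pair, a pair containing $e$). So the graph is HC. Now delete four vertices of the cycle $0,1,\dots,7$: the blocks $\{3,4\}$ and $\{6,7\}$. The vertices $0,1,2,5$ remain, with all edges except $15$ (distance 4). A Hamiltonian path from $0$ to $2$ would have $1$ and $5$ consecutive, so there is none.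

*Test 3: $C_9$, $k=3$, blocks of sizes 1 and 2.* Let the cyclic order be $a_1,a_2,a_3,K_2,b_1,b_2,b_3,K_1$ with $|K_2|=1$, $|K_1|=2$. Between the arcs the edges of $C_9^3$ are $a_3b_1,a_2b_1,a_3b_2$ across $K_2$ and $a_1b_3$ across $K_1$. Here are some Hamiltonian paths: $a_1,b_3,b_2,b_1,a_2,a_3$; $a_2,a_1,b_3,b_1,b_2,a_3$; $a_1,a_2,a_3,b_2,b_3,b_1$; $a_3,a_2,a_1,b_3,b_2,b_1$. This graph will be our running example.

The guess is right, and a slightly stronger statement holds.

**Theorem 1.** Let $k\ge3$, let $G$ be a 2-connected graph, and let $S\subset V(G)$ with $|S|\le 2k-3$ and $|V(G)\setminus S|\ge2$. Then $G^k-S$ is Hamiltonian-connected.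

If $3\le k\le (n+1)/2$ and $|S|=2k-3$, then $|V(G)\setminus S|=n-2k+3\ge2$. So Hobbs' conjecture is true: it is the case $|S|=2k-3$ of Theorem 1.

**Proposition 2.** For $k\ge3$ and every $n\ge 2k+2$, the graph $C_n^k$ is not $(2k-2)$-Hamiltonian-connected. For $n\le 2k+1$, $G^k$ is complete for every 2-connected $G$ of order $n$.

*Proof.* The second sentence is Test 1. For the first, delete two disjoint blocks of $k-1$ consecutive vertices, leaving an arc $A$ with $|A|\ge3$ and an arc $B$ with $|B|\ge1$; this is possible as $|A|+|B|=n-2k+2\ge4$. An edge of $C_n^k$ between $A$ and $B$ must cross a block of $k-1$ vertices, so it has length exactly $k$ and joins the two end vertices facing each other across that block. Hence the two end vertices of $A$ separate $B$ from the rest of $A$, which is nonempty. A Hamiltonian path between these two end vertices would have an interior that is connected and consists of all other vertices, a contradiction. $\square$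

The rest of these notes proves Theorem 1.

## 2. Torsos, and two direct attempts

**Textbook facts used.** Sekanina's theorem: the cube of every connected graph is HC. The theorem of Chartrand, Hobbs, Jung, Kapoor and Nash-Williams: the square of every 2-connected graph is HC. (They use Fleischner's theorem that the square of a 2-connected graph is Hamiltonian.) Menger's theorem.

**Notation.** $N_F(X)$ is the set of neighbors of vertices of $X$ in $F$, and $N_F[X]=X\cup N_F(X)$; we drop $F$ when it is clear. "Trivial" means having one vertex.

Let $F$ be connected and $F^3\subseteq M'$. If $P\subseteq V(F)$, $F[P]$ is connected and $p\ne q$ are in $P$, then Sekanina's theorem for $F[P]$ gives a Hamiltonian $p$–$q$ path of $M'[P]$, because distances in $F[P]$ are at least those in $F$. We write $p\rightsquigarrow q$ for such a path. If $|P|=1$ then $p=q$ and the path is trivial. So the one thing to watch is that start and end differ unless $P$ is trivial. What helps is this: if $F[P]$ is connected, $|P|\ge2$ and $w\in P$, then $N[w]\cap P$ has at least two vertices, so it contains a vertex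 different from any given one.

**The minimal counterexample.** Fix $k\ge3$ and suppose Theorem 1 fails for $k$. Choose a counterexample $(G,S)$ with $|V(G)|+|E(G)|$ minimal. Put $V=V(G)$, $n=|V|$, $R=V\setminus S$, $M=G^k[R]$, $d=d_G$. Thus $M$ is not HC; whenever we prove that $M$ is HC we have a contradiction.

**(1)** *No proper subgraph of $G$ that contains $R$ is 2-connected.* If $G_0$ is one, the pair $(G_0,S\cap V(G_0))$ satisfies Theorem 1 by minimality. Its remaining set is $R$ again, and $G_0^k[R]\subseteq M$ since distances in $G_0$ are not smaller. So $M$ is HC, a contradiction.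

**(2)** *$n\ge 2k+2$, hence $|R|\ge5$.* Otherwise $M$ is complete by Test 1. And $2k+2-(2k-3)=5$.

**Definition (torso).** Let $W\subseteq V$ with $G[W]$ connected, $W\cap R\ne\emptyset$, such that each component of $G[S]$ lies in $W$ or misses $W$. The torso $F_W$ is the graph on $W\cap R$ in which $xy$ is an edge iff $G[W]$ contains an $x$–$y$ path with all interior vertices in $S$.

Example: in Test 3 with $W=V$, the torso is the 6-cycle $a_1a_2a_3b_1b_2b_3$; with $W=V\setminus K_1$ it is the path $a_1a_2a_3b_1b_2b_3$.

$F_W$ is connected: cut a path of $G[W]$ between two vertices of $R$ at its vertices in $R$. An edge of $F_W$ comes from an edge of $G$, or from a path through *one* component $K$ of $G[S]$, $K\subseteq W$ (we say that it uses $K$); so its ends are at distance at most $|K|+1$ in $G$. Now let $x_0x_1\dots$ be a geodesic of $F_W$. Two different edges of it never use the same component: if $x_ix_{i+1}$ and $x_jx_{j+1}$ with $i<j$ both use $K$, then $x_i$ and $x_{j+1}$ are both adjacent to $K$, so $x_ix_{j+1}\in E(F_W)$, which shortens the geodesic. Hence: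

**(3)** *If $d_{F_W}(x,y)=t$, then $d(x,y)\le t+\sigma$, where $\sigma$ is the total order of some set of at most $t$ components of $G[S]$ contained in $W$.*

**Two direct attempts.** The sensible first try is to find a torso $F$ on vertex set $R$ with $F^3\subseteq M$ and to quote Sekanina, or a 2-connected torso $F$ with $F^2\subseteq M$ and to quote the theorem on squares. Let us see where this stops in Test 3 ($k=3$). The torso path $a_1a_2a_3b_1b_2b_3$ has $a_2,b_2$ at torso distance 3, but $d(a_2,b_2)=4$; the cube is not in $M$. The torso 6-cycle has $a_2,b_3$ at torso distance 2, but $d(a_2,b_3)=4$; the square is not in $M$ either. Both attempts fail by one unit. Still they are not useless: they force the components of $G[S]$ to have particular sizes. To carry out the first attempt in general we need to know that $G$ stays connected when a component of $G[S]$ is removed, and this is the next topic.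

## 3. A component of $G[S]$ that separates $G$

A component $K$ of $G[S]$ may separate $G$. Example: a cycle with a chord $ab$, where $K=\{a,b\}\subseteq S$. But here the chord is superfluous: without it we still have a 2-connected graph containing $R$. The lemma says that this is general, so that (1) excludes separating components.

**Lemma 3.** Let $G$ be 2-connected, $S\subset V$, $R=V\setminus S$, $\emptyset\ne K\subseteq S$ with $G[K]$ connected. Suppose $G-K$ has at least two components and each of them meets $R$. Then some proper 2-connected subgraph of $G$ contains $R$.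

(In this section $G$ is any such graph.)

**Step 0: two-vertex separations.** The purpose is a bookkeeping fact. Let $G$ be 2-connected, $V=V_1\cup V_2$, $V_1\cap V_2=\{a,b\}$, $a\neq b$, with no edges between $V_1\setminus V_2$ and $V_2\setminus V_1$, and $|V_2|\ge3$. Then:

- in $G-a$ every $y\in V_2\setminus\{a\}$ reaches $b$ inside $V_2$, and the same with $a,b$ exchanged;
- for $x\in V_2\setminus\{a,b\}$ every $y\in V_2\setminus\{x\}$ reaches $a$ or $b$ in $G[V_2]-x$;
- none of these paths uses the edge $ab$;
- $G[V_2]$ is connected, even without the edge $ab$;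
- $G[V_2]$, with or without the edge $ab$, together with a new $a$–$b$ path of length at least 2, is 2-connected.

For the first two, follow a path of $G-a$ (respectively $G-x$) from $y$ to $b$ up to its first vertex in $\{a,b\}$; before that vertex it stays in $V_2\setminus\{a,b\}$. Since we stop at the first vertex in $\{a,b\}$, the edge $ab$ is not used. For the fourth, a vertex $y\in V_2\setminus\{a,b\}$ reaches both $a$ and $b$, and all vertices reach $a$ or $b$. For the last, delete a vertex. If it is $a$, everything in $V_2\setminus \{a\}$ reaches $b$ and the rest of the new path hangs on $b$; the same for $b$. If it is $x\in V_2\setminus\{a,b\}$, everything reaches $a$ or $b$, which are joined by the new path. If it is interior to the new path, $G[V_2]$ is connected and the pieces of the path hang on $a$ or $b$.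

**Step 1: a path in $K$ across a cycle.** We want a piece of $K$ that can be removed. Take a counterexample to Lemma 3 with $|V|$ minimal. Choose $w_1,w_2$ in different components of $G-K$ and a cycle $C$ through both. Both $w_1$–$w_2$ arcs of $C$ meet $K$, so the part of $C$ in $K$ (the cycle $C$ minus the vertices outside $K$) has at least two components; call them segments. Let $Q=q_0q_1\dots q_t$ be a shortest path in $G[K]$ joining two different segments; $t\ge1$. Then $Q$ is induced in $G$. An interior vertex of $Q$ on $C$ would lie in a segment different from that of $q_0$ or of $q_t$ and give a shorter path; so $Q\cap C=\{q_0,q_t\}$. No edge of $Q$ is an edge of $C$: for $t\ge2$ each edge has an end off $C$, and for $t=1$ an edge $q_0q_1$ of $C$ would put both ends in one segment.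

**Step 2: removing the beginning of $Q$.** Let $m\ge1$ be least such that $m=t$ or $\deg q_m\ge3$. So $q_1,\dots,q_{m-1}$ have degree 2. Let
$$G'=G-\{q_1,\dots,q_{m-1}\}\ \text{ if } m\ge2,\qquad G'=G-q_0q_1\ \text{ if } m=1.$$
This is a proper subgraph containing $R$, and $C\subseteq G'$. It is connected: a path of $G$ from any vertex of $G'$ to $q_0$, followed up to its first vertex in $\{q_0,q_m\}$, lies in $G'$ (the removed vertices can be entered only through $q_0$ or $q_m$), and $q_m$ is joined to $q_0$ by $q_m\dots q_t$ and $C$. Since we have a counterexample, $G'$ is not 2-connected; as it contains $C$, it has a cut vertex $c$. If $c\in\{q_0,q_m\}$, or if $q_0,q_m$ lie in one component of $G'-c$, then the path $q_0q_1\dots q_m$ (minus $c$) is attached to only one component of $G'-c$, and $c$ is a cut vertex of $G$, a contradiction. So $c\notin\{q_0,q_m\}$ and $c$ separates $q_0$ from $q_m$ in $G'$. Now $C-c$ is connected and contains $q_0$. If $m=t$, then $q_m\in C-c$, a contradiction; so $m<t$. The path $q_m\dots q_t$ must contain $c$, since otherwise it would join $q_m$ to $C-c$.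 Thus $c=q_j$ with $m<j\le t$.

Let $A$ be the component of $G'-q_j$ containing $q_m$. Then $A\cap C=\emptyset$. Also $A\cap Q=\{q_m,\dots,q_{j-1}\}$, because $q_i$ with $i>j$ is joined to $C-c$ along $Q$. Put $a=q_{m-1}$, $b=q_j$. The only edge of $G$ that is missing in $G'$ and has an end in $A$ is $aq_m$. Hence $N_G(A)=\{a,b\}$, and $aq_m$ is the only edge from $a$ to $A$. (If $m\ge2$, $a$ has degree 2; if $m=1$, $a=q_0$ lies in another component of $G'-q_j$.) Note $a,b\in K$.

**Step 3: the case $A\cap R=\emptyset$.** Here we throw away everything in $A$ except the path. Delete all vertices of $A$ not on $Q$ and all edges of $G[A\cup\{b\}]$ not on $Q$. Since $m<t$, $\deg q_m\ge3$; all neighbors of $q_m$ lie in $A\cup\{a,b\}$; besides $a$ and $q_{m+1}$ there is another one, so an edge is deleted. The result is $G[V\setminus A]$ together with the $a$–$b$ path $aq_m\dots q_j$ of length at least 2. By Step 0 with $V_2=V\setminus A\supseteq V(C)$ it is 2-connected. It is proper and contains $R$, a contradiction.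

**Step 4: the case $A\cap R\ne\emptyset$.** Here we apply minimality to the part $A$. Let $G^+$ be $G[A\cup\{a,b\}]$ without the possible edge $ab$, plus a new vertex $\rho$ adjacent exactly to $a$ and $b$. It is 2-connected by Step 0 with $V_2=A\cup\{a,b\}$. Put $R^+=(A\cap R)\cup\{\rho\}$ and $K^+=K\cap(A\cup\{a,b\})$, which is disjoint from $R^+$. $G^+[K^+]$ is connected: it contains the path $aq_m\dots q_j$, and a vertex of $K\cap A$ has a path in $G[K]$ to $a$, whose first vertex outside $A$ is $a$ or $b$. The components of $G^+-K^+$ are $\{\rho\}$ and the components of $G-K$ inside $A$; there is at least one of the latter, as $A\cap R\ne\emptyset$ and $N_G(A)\subseteq K$. All of them meet $R^+$. Since $w_1,w_2$ lie on $C$ and not in $K$, they are not in $A\cup\{a,b\}$, so $|V(G^+)|\le |V|-2+1<|V|$. By minimality there is a proper 2-connected subgraph $J$ of $G^+$ containing $R^+$. As $\rho$ has degree at least 2 in $J$, $\rho a,\rho b\in E(J)$. Put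
$$J'=(J-\rho)\cup G[V\setminus A].$$
Every edge of $G^+$ other than $\rho a,\rho b$ has an end in $A$; so $J$ omits a vertex of $A$ or an edge with an end in $A$, and $J'$ is a proper subgraph of $G$. It contains $R$. It remains to see that $J'-x$ is connected for each vertex $x$ of $J'$.

- If $x\in(V\setminus A)\setminus\{a,b\}$: $J-\rho$ is connected and contains $a,b$; by Step 0 every other vertex of $V\setminus A$ reaches $a$ or $b$ in $G[V\setminus A]-x$.
- If $x\in A$: $G[V\setminus A]$ is connected by Step 0, and each vertex of $J-\rho-x$ reaches $a$ or $b$, because $J-x$ is connected and contains $\rho$.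
- If $x=a$: $\rho$ has degree 1 in the connected graph $J-a$, so $J-a-\rho$ is connected, and it contains $b$; $G[V\setminus A]-a$ is connected and contains $b$ by Step 0. Likewise for $x=b$.

So $J'$ is 2-connected, a contradiction. $\square$

We return to the minimal counterexample. Let $K$ be a component of $G[S]$. A component of $G-K$ that misses $R$ would lie in $S$ and be adjacent to $K$, which is impossible. So every component of $G-K$ meets $R$, and (1) and Lemma 3 give:

**(4)** *$G-K$ is connected for every component $K$ of $G[S]$.*

## 4. The sizes of the components of $G[S]$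

Let $K_1,\dots,K_l$ be the components of $G[S]$, $\kappa_i=|K_i|$, $\kappa_1\ge\dots\ge\kappa_l$, and $\kappa_i=0$ for $i>l$. We turn the two direct attempts into inequalities.

**(5)** *$|S|-\kappa_1\ge k-2$; hence $\kappa_1\le k-1$ and $l\ge2$.* Suppose $|S|-\kappa_1\le k-3$. By (4) the torso $F=F_{V\setminus K_1}$ (or $F_V$ if $S=\emptyset$) exists and has vertex set $R$. If $d_F(x,y)\le3$, then $d(x,y)\le3+(k-3)=k$ by (3). So $F^3\subseteq M$ and Sekanina's theorem makes $M$ HC, a contradiction. Then $\kappa_1\le 2k-3-(k-2)=k-1$, and $|S|-\kappa_1\ge1$ gives $l\ge2$.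

**(6)** *$\kappa_1+\kappa_2\ge k-1$.* Suppose $\kappa_1+\kappa_2\le k-2$. Let $H=F_V$. For $c\in R$ the graph $G-c$ is connected and its torso is $H-c$; so $H-c$ is connected, and $H$ is 2-connected (its order is at least 5). If $d_H(x,y)\le2$, then $d(x,y)\le2+\kappa_1+\kappa_2\le k$ by (3). So $H^2\subseteq M$, and $M$ is HC, a contradiction.

Put $s=|S|-\kappa_1-\kappa_2$. By (6), $s\le k-2$. And $2\kappa_2\le\kappa_1+\kappa_2\le 2k-3$ gives $\kappa_2\le k-2$. Exactly one of the following holds.

- **(A)** $\kappa_2+\kappa_3\le k-2$, and any at most three of $K_3,\dots,K_l$ have total order at most $k-3$.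
- **(B1)** $\kappa_2+\kappa_3\ge k-1$.
- **(C′)** $\kappa_2+\kappa_3\le k-2$, and some at most three of $K_3,\dots,K_l$ have total order at least $k-2$.

In (C′), since $s\le k-2$, these at most three components are all of $K_3,\dots,K_l$, so $l\le5$ and $s=k-2$. Then $\kappa_1+\kappa_2=|S|-(k-2)\le k-1$, and (6) gives $\kappa_1+\kappa_2=k-1$, $|S|=2k-3$. We split (C′):

- **(B2)** $\kappa_4<\kappa_2$.
- **(C)** $\kappa_2=\kappa_3=\kappa_4=:\gamma\ge1$. Then $\kappa_1=k-1-\gamma$, $\kappa_5=k-2-2\gamma$, $2\gamma\le k-2$ and $l\in\{4,5\}$.

Test 3 ($k=3$, sizes 2 and 1) is in case (A).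

## 5. Hubs, islands, and the price of crossing a hub

The way past the obstruction is not to contract the large components at all. We keep two or three of them as *hubs*, use Sekanina only inside the pieces between them, and count exactly what a step across a hub costs.

**Definition (hub system, island).** A hub system is a set $\mathcal H$ of two or three components of $G[S]$, called hubs and named by their indices, such that

**(7)** any at most three components of $G[S]$ outside $\mathcal H$ have total order at most $k-3$.

The components $I$ of $G-\bigcup\mathcal H$ are the islands. An island meets $R$: an island inside $S$ would be adjacent to a hub, which is impossible for different components of $G[S]$. Put $R_I=I\cap R$ and let $F_I$ be the torso of $I$. By (3) and (7), $F_I^3\subseteq M$. If there were only one island, $M$ would be HC by Sekanina. So the number $m$ of islands is at least 2. An island is trivial if $|R_I|=1$.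

**Definition (exact, near, strong).** Note $N_G(K_h)\subseteq R$. For an island $I$ put
$$A_h(I)=N_G(K_h)\cap I,\qquad \mathrm{att}(I)=\{h\in\mathcal H: A_h(I)\ne\emptyset\},\qquad A(I)=\bigcup_h A_h(I).$$
$I$ is attached to the hubs in $\mathrm{att}(I)$; we also write $I\ni h$ for $h\in\mathrm{att}(I)$. The vertices of $A_h(I)$ are exact for $h$, those of $N_{F_I}[A_h(I)]$ are near $h$; so exact vertices are near. A hub $h$ is strong if $\kappa_h\le k-2$ and $\kappa_h+\kappa_j\le k-2$ for all $j\notin\mathcal H$.

Example: in Test 3 take $\mathcal H=\{1,2\}$. The islands are the arcs $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$. Exact for 2 are $a_3,b_1$; near 2 are $a_2,a_3,b_1,b_2$; exact for 1 are $a_1,b_3$. Hub 2 is strong ($1\le k-2$), hub 1 is not ($2>k-2$). The edges between the arcs, $a_3b_1,a_2b_1,a_3b_2$ and $a_1b_3$, are what the next two facts predict.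

**(8)** *Two different vertices exact for the same hub $h$ (in the same or different islands) are adjacent in $M$*: their distance is at most $\kappa_h+1\le k$, by (5).

**(9)** *If $h$ is strong, a vertex near $h$ and a different vertex exact for $h$ are adjacent in $M$.* Let $z\in N_{F_I}[a]$ with $a$ exact for $h$, and let $e$ be exact for $h$. From $z$ to $a$ the distance is at most $1+\kappa_j$ for some $j\notin\mathcal H$, or at most 1; from $a$ to $e$ it is at most $\kappa_h+1$. The sum is at most $\kappa_h+\kappa_j+2\le k$ or $\kappa_h+2\le k$.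

**(10)** *If $I$ is nontrivial and $z\in R_I$, every component of $F_I-z$ meets $A(I)$; hence $|A(I)|\ge2$.* Such a component is the trace on $R$ of a component $\Theta$ of $G[I]-z$. As $G-z$ is connected, $\Theta$ is adjacent to something outside $I$, that is, to a hub, and it is so via a vertex of $R$. For the second part, $A(I)\neq\emptyset$, and taking $z\in A(I)$ gives another element.

**(11)** *The bipartite graph of islands and hubs (adjacency is attachment) is connected, and it stays connected when any one hub is deleted*, by (4). *Hence every island is attached to at least two hubs*: since $m\ge2$, an island attached only to $h$ would be isolated after deleting $h$.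

**Passing through an island.**

**(12)** *For $e\in R_I$ and $h\in\mathrm{att}(I)$ there is a Hamiltonian path of $M[R_I]$ from $e$ to a vertex near $h$.* If $I$ is trivial, this is the path $e$. Otherwise choose $a\in A_h(I)$ and an end in $N_{F_I}[a]\setminus\{e\}$.

**(13)** Let $g\ne h$ be in $\mathrm{att}(I)$. Call $I$ *$g$–$h$ free* if $I$ is trivial or $A_g(I),A_h(I)$ are not the same singleton. *Then there is a Hamiltonian path of $M[R_I]$ from a vertex exact for $g$ to a vertex exact for $h$*, as we can choose different ends. *If $\mathrm{att}(I)=\{g,h\}$, then $I$ is $g$–$h$ free*, by (10). (An island whose graph is an edge $xz$, with $A_1(I)=A_2(I)=\{x\}$ and $A_3(I)=\{z\}$, is not 1–2 free, but it is 1–3 free.)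

**(14)** A vertex $u\in R_I$ *has an exact $h$-exit* if $I$ is trivial and $h\in\mathrm{att}(I)$, or $A_h(I)\not\subseteq\{u\}$. *Then there is a Hamiltonian path of $M[R_I]$ from $u$ to a vertex exact for $h$. By (10), $u$ has an exact $h$-exit for at least one $h$.* In Test 3, $a_1$ has an exact 2-exit but no exact 1-exit.

**Arrows.** Let $I,J$ be consecutive islands along a path, both attached to $h$. We write

- $I\to_hJ$: leave $I$ at a vertex near $h$, enter $J$ at a vertex exact for $h$ ($h$ strong; an edge of $M$ by (9));
- $I\Rightarrow_hJ$: leave $I$ at a vertex exact for $h$, enter $J$ at a vertex near $h$ ($h$ strong; by (9));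
- $I=_hJ$: exact on both sides (any $h$; by (8)).

A sequence of islands joined by arrows is realized by a path of $M$ that runs through each $R_I$ completely. An island entered exactly via $g$ and left exactly via $h\ne g$ uses (13) and *must be $g$–$h$ free*. An island entered exactly and left near uses (12). Entered near and left exactly: (12) reversed. Entered and left near: choose an exact entry. We never enter and leave an island exactly via the same hub. If the path starts at $u$ in the first island, leaving near is always possible by (12), and leaving exactly via $h$ *requires an exact $h$-exit of $u$*. If it ends at $v$ in the last island, entering near is always possible, and entering exactly via $h$ *requires an exact $h$-exit of $v$*. So the checks for a sequence are: strong hubs at $\to$ and $\Rightarrow$; freeness at exact–exact islands; an exit of $u$ if the first arrow is $\Rightarrow$ or $=$; an exit of $v$ if the last arrow is $\to$ or $=$. "Reversing" a sequence exchanges $\to$ and $\Rightarrow$. Dots mean that the same arrow is repeated.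

In Test 3 the sequence $I\Rightarrow_2I'$ from $a_1$ to $b_1$ gives for instance $a_1,a_2,a_3,b_2,b_3,b_1$.

**Cover pairs.** When $u,v$ lie in the same island $I$, we need something else: a path that starts at $u$, leaves $I$, covers all other islands, comes back, and ends at $v$. A *cover pair* $r,r'$ of $I$ for $u,v\in R_I$, $u\ne v$, consists of the ends of two disjoint paths of $M[R_I]$ that cover $R_I$ and join $\{u,v\}$ to $\{r,r'\}$. If the ends of a Hamiltonian path of $M[R\setminus R_I]$ are adjacent to $r$ and $r'$ respectively, we get a Hamiltonian $u$–$v$ path of $M$; we say that the path *serves* the pair. In Test 3 with $u=a_2$, $v=a_3$: the paths $a_2,a_1$ and $a_3$ give the cover pair $a_1,a_3$, served by $b_3,b_1,b_2$.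

For a nonempty set $\mathcal J$ of islands, $\langle g|h\rangle$ denotes a Hamiltonian path of $M[\bigcup_{J\in\mathcal J}R_J]$ from a vertex exact for $g$ to a vertex near $h$, and $\langle g|h!\rangle$ one from a vertex exact for $g$ to a vertex exact for $h$. When $u,v\in R_I$, $\mathcal J$ is the set of all islands other than $I$, unless stated otherwise. By (8) and (9), for strong $g$:

**(15)** *If $h$ is strong, $\langle g|h\rangle$ serves $r'$ near $g$, $r$ exact for $h$. For any $h$, $\langle g|h!\rangle$ serves $r'$ near $g$, $r$ exact for $h$; if $h$ is strong, it also serves $r'$ near $g$, $r$ near $h$.*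

So inside $I$ we need cover pairs whose ends are exact or near for suitable hubs.

## 6. Splitting an island between $u$ and $v$

The island is now replaced by an abstract graph $F$; condition (16) abstracts (10).

**Setting.** $F$ is connected, $|F|\ge2$, $A\subseteq V(F)$, and

**(16)** for every vertex $z$, every component of $F-z$ meets $A$.

Then $|A|\ge2$, as in (10). Let $u\ne v$ be vertices of $F$. A *partition* is $V(F)=P\cup P'$, disjoint, with $F[P],F[P']$ connected, $u\in P$, $v\in P'$. A vertex $w\in P$ is *admissible* if $w\ne u$ or $P=\{u\}$; a vertex $w\in P'$ is admissible if $w\neq v$ or $P'=\{v\}$. If $p\in P$ and $q\in P'$ are admissible, then $u\rightsquigarrow p$ in $P$ and $v\rightsquigarrow q$ in $P'$ exist in any graph containing $F^3$. So a partition with admissible $p,q$ yields a cover pair. Example: for the path $x_1x_2x_3x_4$, $u=x_2$, $v=x_3$, $A=\{x_1,x_4\}$, condition (16) holds; in the partition $\{x_1,x_2\},\{x_3,x_4\}$ exactly $x_1,x_4$ are admissible.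

**Lemma 4.** If $u,v\notin A$, there is a partition with both parts meeting $A$.

*Proof.* There are two disjoint $\{u,v\}$–$A$ paths. Otherwise, by Menger, one vertex $z$ meets all such paths; one of $u,v$ differs from $z$, and its component of $F-z$ misses $A$, contrary to (16). As $F$ is connected, the vertices not on the two paths can be added one by one to an adjacent part. $\square$

**(17)** *When $F-u$ is disconnected*, let $V_0$ be its component containing $v$, and $W=V(F)\setminus(V_0\cup\{u\})$. Then:

- $V(F)\setminus V_0,\ V_0$ is a partition, and all vertices of $W$ are admissible;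
- $A\cap W$, $A\cap V_0$, $N(u)\cap W$, $N(u)\cap V_0$ are nonempty;
- a component of $F[V_0]-v$ not adjacent to $u$ is a component of $F-v$, so it meets $A$;
- a component of $F-v$ not containing $u$ lies in $V_0\setminus\{v\}$ (together with $v$ it is connected and avoids $u$).

**Lemma 5 (one target).** Let $\emptyset\ne X\subseteq A$ and $C=N[X]$. There are a partition and admissible $p,q$, one of them in $A$ and the other in $C$.

*Proof.* The statement is symmetric in $u$ and $v$.

**Case 1: some $x\in X\setminus\{u,v\}$.** As $x\in A\cap C$ is admissible in its part, it suffices that the part not containing $x$ has an admissible vertex of $A\cup C$.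

(1a) If $F-v$ is connected and $v\in A\cup C$, take $P'=\{v\}$. Likewise for $u$.

(1b) Let $F-v$ be disconnected, $U_0$ its component containing $u$, $V_1$ another component; both meet $A$. Take $P=U_0$. If $x\in U_0$, use a vertex of $A\cap V_1$ in $P'$. Let $x\notin U_0$. If $U_0=\{u\}$, then $u\in A$ is admissible. If $A\cap U_0\not\subseteq\{u\}$, we are done as well. Otherwise $A\cap U_0=\{u\}$ and $|U_0|\ge2$. By the last item of (17) with $u,v$ exchanged, a component of $F-u$ not containing $v$ would lie in $U_0\setminus\{u\}$ and miss $A$. So $F-u$ is connected, and (1a) applies to $u$.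

(1c) $F-u$ disconnected: symmetric to (1b).

(1d) Otherwise $F-u$ and $F-v$ are connected and, unless (1a) applies, $u,v\notin A\cup C$. Use Lemma 4: the part not containing $x$ has a vertex of $A$, and it is admissible.

**Case 2: $X=\{u,v\}$.** If $F-u$ is connected, take $P=\{u\}$, $p=u\in A$, and $q=v\in C$ if $P'=\{v\}$, else $q\in N(v)\cap P'\subseteq C$. Likewise if $F-v$ is connected. If both are disconnected, take $P'=V_0$ and $p\in A\cap W$; a component of $F-v$ not containing $u$ lies in $V_0$ and contains a neighbor $q$ of $v$, so $q\in C$.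

**Case 3: $X=\{u\}$** (or, symmetrically, $\{v\}$). Let $F-u$ be connected: $P=\{u\}$, $p=u\in A\cap C$. If $P'=\{v\}$, then $q=v\in N(u)\subseteq C$. Else take $q\in N(u)\setminus\{v\}$ if possible. If $N(u)=\{v\}$, then $F-v$ has a component other than $\{u\}$, and it contains some $q\in A$.

Let $F-u$ be disconnected, $P'=V_0$. It suffices to find an admissible $q\in(A\cup C)\cap V_0$: then take $p\in N(u)\cap W\subseteq C$ if $q\in A$, and $p\in A\cap W$ if $q\in C$. Such $q$ exists in $N(u)\cap V_0\subseteq C$ unless $N(u)\cap V_0=\{v\}$ and $|V_0|\ge2$; in this case a component of $F[V_0]-v$ is not adjacent to $u$, so by (17) it contains some $q\in A$. $\square$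

## 7. Two hubs: case (A)

First, a lemma on two hubs attached to everything; it will be used again in Section 8, where the set $A'(I)$ may be smaller than $A(I)$.

**Lemma 6.** Let $g\neq h$ be hubs of a hub system that are attached to all islands, let $h$ be strong, and put $A'(I)=A_g(I)\cup A_h(I)$. Suppose $|A'(I)|\ge2$ for every nontrivial island $I$.

(a) If $u\in R_I$, $v\in R_{I'}$ with $I\ne I'$, then $M$ has a Hamiltonian $u$–$v$ path.

(b) Let $u,v\in R_I$ have a cover pair $r\in A'(I)$, $r'\in C$, where $C\subseteq R_I$ is a set such that every vertex of $C$ is adjacent in $M$ to every vertex outside $I$ that is exact for $h$. Then $M$ has a Hamiltonian $u$–$v$ path.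

*Proof.* All islands are $g$–$h$ free, since $A_g(I)$ and $A_h(I)$ are not the same singleton for nontrivial $I$. For every nonempty set $\mathcal J=\{J_1,J_2,\dots\}$ of islands there are: $\langle h|h\rangle$, by $J_1\to_hJ_2\to_h\cdots$ started exactly via $h$; and $\langle g|h!\rangle$, by $J_1\Rightarrow_hJ_2\Rightarrow_h\cdots$ started exactly via $g$, where $J_1$ is $g$–$h$ free.

(a) If $u$ has an exact $h$-exit, take $I\Rightarrow_h\cdots\Rightarrow_hI'$ through all islands. If $v$ has one, take $I\to_h\cdots\to_hI'$. Otherwise $I,I'$ are nontrivial, $A_h(I)=\{u\}$, $A_h(I')=\{v\}$, and since $|A'|\ge2$ both $u$ and $v$ have exact $g$-exits. If $m=2$ take $I=_gI'$; else $I=_gJ_1\Rightarrow_h\cdots\Rightarrow_hI'$ through all islands, $J_1$ being $g$–$h$ free.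

(b) Let $\mathcal J$ be all islands other than $I$. If $r\in A_g(I)$, use $\langle g|h!\rangle$: its end exact for $g$ is adjacent to $r$ by (8), its end exact for $h$ is adjacent to $r'\in C$. If $r\in A_h(I)$, use $\langle h|h\rangle$ with its exact end at $r'$ and its near end at $r$, by (9). $\square$

**Case (A) is impossible.** Take $\mathcal H=\{1,2\}$. Condition (7) is part of (A). Hub 2 is strong, as $\kappa_2\le k-2$ and $\kappa_2+\kappa_3\le k-2$. By (11) every island is attached to both hubs, and $A'(I)=A(I)$ has at least two elements for nontrivial $I$ by (10). Apply Lemma 6 with $g=1$, $h=2$. Part (a) handles $u,v$ in different islands. If $u,v\in R_I$, then Lemma 5 for $F=F_I$, $A=A(I)$, $X=A_2(I)$ (condition (16) is (10)) gives a cover pair $r\in A(I)$, $r'\in C=N_{F_I}[A_2(I)]$; the vertices of $C$ are near 2, so by (9) part (b) applies. Hence $M$ is HC, a contradiction.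

In the remaining cases we need three hubs. Then islands need not be attached to all hubs, and a new phenomenon occurs.

## 8. A hub attached to only one island

**Definition (dead hub).** A hub of a three-hub system is dead if it is attached to only one island.

Example ($k=3$): let the island $D$ consist of a path $q,c,r$ and a vertex $p$ adjacent to $c$. Let $K_g,K_h,K_\delta$ be single vertices of $S$; $K_\delta$ is adjacent to $p$ and $q$; $K_g$ is adjacent to $q$, $K_h$ to $r$, and $K_g,K_h$ are also adjacent to the two ends of a further path, the second island. Then $\delta$ is dead, and it cannot be omitted, since without it $p$ would have degree 1. The component $\{p\}$ of $F_D-c$ meets neither $A_g(D)$ nor $A_h(D)$. So (16) fails for $A=A_g(D)\cup A_h(D)$; it is restored if we add the edge $pq$ through $K_\delta$. This is why the next lemmas treat a graph $F$ with a set $B$ that is turned into a clique.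

**Lemma 7 (marked edge).** Let $F$ be connected and $s,t,y$ distinct vertices. Call $(s,t;y)$ exceptional if $s,t$ lie in different nontrivial components $\Theta_s,\Theta_t$ of $F-y$ with $N(y)\cap\Theta_s=\{s\}$ and $N(y)\cap\Theta_t=\{t\}$. If $(s,t;y)$ is not exceptional, then $F^3$ has a Hamiltonian $s$–$t$ path containing an edge $yy'$ with $y'\in N_F(y)$.

Exceptional triples are truly excluded: for the path $a\,s\,y\,t\,b$ the neighbors of $y$ are $s$ and $t$. A Hamiltonian $s$–$t$ path using $sy$ or $yt$ has $a,b$ consecutive or is $s,y,\cdot,\cdot,t$ with $a,b$ in the middle; in either case $a,b$ are consecutive, but they are at distance 4.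

*Proof.* Induction on $|F|$.

**Case 1: $s,t$ in different components $\Theta_s,\Theta_t$ of $F-y$.** Since the triple is not exceptional, by symmetry between $s$ and $t$ there is $z\in N(y)\cap\Theta_t$ with $z\ne t$ or $\Theta_t=\{t\}$. Take $s\rightsquigarrow y$ in $F-\Theta_t$, then $z\rightsquigarrow t$ in $\Theta_t$; the edge $yz$ is as required.

**Case 2: $s,t$ in one component $\Theta$ of $F-y$.** Let $W_1,\dots,W_r$ be the other components, $w_i\in N(y)\cap W_i$, $w_i'\in N[w_i]\cap W_i$ with $w_i'\ne w_i$ unless $W_i$ is trivial. Let $\omega$ be the sequence $w_1'\rightsquigarrow w_1,\ w_2'\rightsquigarrow w_2,\dots,w_r'\rightsquigarrow w_r$; its steps $w_i,w_{i+1}'$ have length at most 3 (via $y$ and $w_{i+1}$). It is empty if $r=0$.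

(a) *There is $z\in N(y)\cap\Theta\setminus\{s,t\}$.* If $(s,t;z)$ is not exceptional in $F[\Theta]$, take by induction a Hamiltonian $s$–$t$ path of $F[\Theta]^3$ with an edge $z\hat z$, $\hat z\in N(z)$, and replace this edge by $z,y,\omega,\hat z$. The step from $y$ to $w_1'$ has length at most 2, the last step runs along $w_r,y,z,\hat z$ (or $y,z,\hat z$), length at most 3; and $yz$ is the desired edge. If $(s,t;z)$ is exceptional in $F[\Theta]$, let $\Psi_s\ni s$, $\Psi_t\ni t$, $\Psi_1,\dots,\Psi_q$ be the components of $F[\Theta]-z$, $s'\in N(s)\cap\Psi_s$, $t'\in N(t)\cap\Psi_t$, $\psi_i\in N(z)\cap\Psi_i$, $\psi_i'\in N[\psi_i]\cap\Psi_i$, $\psi_i'\neq\psi_i$ unless $\Psi_i$ is trivial. Take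
$$s\rightsquigarrow s',\ \psi_1\rightsquigarrow\psi_1',\dots,\psi_q\rightsquigarrow\psi_q',\ z,\ \omega,\ y,\ t'\rightsquigarrow t.$$
The steps have length at most 3: $s',s,z,\psi_1$; $\psi_i',\psi_i,z,\psi_{i+1}$; $\psi_q',\psi_q,z$ (or $s',s,z$ if $q=0$); $z,y,w_1,w_1'$; $y,z,t,t'$. And $y$ is preceded by $w_r$ or $z$, a neighbor of $y$.

(b) *$N(y)\cap\Theta\subseteq\{s,t\}$.* By symmetry $s\in N(y)$. Let $\Xi_0\ni t,\Xi_1,\dots,\Xi_q$ be the components of $F[\Theta]-s$, $\xi_i\in N(s)\cap\Xi_i$, and for $i\ge1$ $\xi_i'\in N[\xi_i]\cap\Xi_i$, $\xi_i'\ne\xi_i$ unless $\Xi_i$ is trivial; let $f\in N[\xi_0]\cap\Xi_0$, $f\neq t$ unless $\Xi_0=\{t\}$. Take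
$$s,\ \omega,\ y,\ \xi_1'\rightsquigarrow\xi_1,\dots,\xi_q'\rightsquigarrow\xi_q,\ f\rightsquigarrow t.$$
The steps run along $s,y,w_1,w_1'$; $y,s,\xi_1,\xi_1'$; $\xi_i,s,\xi_{i+1},\xi_{i+1}'$; $\xi_q,s,\xi_0,f$ (or $y,s,\xi_0,f$ if $q=0$). And $y$ is preceded by $w_r$ or $s$. $\square$

**Lemma 8 (a clique added).** Let $F$ be connected, $|F|\ge2$, $A,B\subseteq V(F)$, $|A|\ge2$. Let $F^+$ arise from $F$ by making $B$ a clique, and assume

**(18)** for every vertex $z$, every component of $F^+-z$ meets $A$.

Let $M'\supseteq F^3$ be a graph on $V(F)$, and let one of the following hold: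

(I) $B$ is a clique of $M'$; $X=A$, $C=N_F[A]$;

(II) $A=X\cup Z$, $X\ne\emptyset$; $pb'\in E(M')$ whenever $b,b'\in B$, $p\in N_F[b]$, $p\ne b'$; $C=N_{F^+}[X]$.

Then for all $u\ne v$ there are disjoint paths of $M'$ covering $V(F)$, one from $u$ to some $p$, one from $v$ to some $q$, with one of $p,q$ in $A$ and the other in $C$.

*Proof.* $N$ means $N_F$, and partitions and admissibility refer to $F$. In both versions $X\subseteq A\cap C$, $N(X)\subseteq C$, and $B$ is a clique of $M'$. A partition with admissible $p,q$, one in $A$ and the other in $C$, suffices.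

**Case 1: $u,v\notin A$.** The plan is to find disjoint paths to $A$ in $F^+$ and to repair the few edges that are not in $F$. As in Lemma 4, by (18), $F^+$ has two disjoint $\{u,v\}$–$A$ paths. Choose them of minimum total length. Two vertices of $B$ on one of these paths are consecutive on it, since otherwise the edge of $F^+$ between them gives a shorter path. So each path has at most two vertices in $B$ and at most one edge outside $F$. Remove these edges. Two, three or four disjoint $F$-connected sets remain. Adding the other vertices one by one to an $F$-adjacent set, we partition $V(F)$ into $F$-connected sets of one of these types: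

- (C0) $D\ni u$, $D'\ni v$, both meeting $A$;
- (C1) $D_0\ni w_0$, $D_1\ni w_1$, $D_2$ with $\{w_0,w_1\}=\{u,v\}$, where $D_0,D_2$ meet $A$ and $D_1,D_2$ meet $B$;
- (C2) $D_u\ni u$, $D_v\ni v$, $T$, $T'$, all meeting $B$, where $T,T'$ meet $A$.

In (C2) some $F$-edge joins $D_u\cup D_v$ to $T\cup T'$; merging the two sets it joins gives (C1). In (C0) use some $x\in X$ and an $A$-vertex of the other set; both are admissible as $u,v\notin A$.

Consider (C1). If $D_1,D_2$ are $F$-adjacent, merge them and get (C0). Otherwise $D_2$ is $F$-adjacent to $D_0$. If $D_1\cap A\ne\emptyset$, merge $D_2$ into $D_0$ and get (C0). So let $D_1\cap A=\emptyset$. If $B\cap D_1=\{w_1\}$ and $|D_1|\ge2$, then a component of $F[D_1]-w_1$ misses $A\cup B$ and is not $F$-adjacent to $D_2$. By (18) at $w_1$ it is not a component of $F^+-w_1$; as it misses $B$, it must be $F$-adjacent to $D_0$. So we can move $D_1\setminus\{w_1\}$ into $D_0$. Thus we may assume there is $b\in B\cap D_1$ with $b\ne w_1$ or $D_1=\{w_1\}$. Take $w_1\rightsquigarrow b$ in $D_1$. Let $b'\in B\cap D_2$.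

In version (I): $bb'\in E(M')$. Continue with $b'\rightsquigarrow a$ in $D_2$, where $a\in A\cap D_2$, if $a\ne b'$ is possible or $D_2$ is trivial. Otherwise $A\cap D_2=\{b'\}$ and we continue with $b'\rightsquigarrow a$, where $a$ is a neighbor of $b'$ in $D_2$; it lies in $C$. In $D_0$ take $w_0\rightsquigarrow a_0\in A\cap D_0$.

In version (II): choose $a_0\in A\cap D_0$ and $a\in A\cap D_2$, at least one of them in $X$; this is possible as $X\subseteq A\subseteq D_0\cup D_2$. Take $w_0\rightsquigarrow a_0$ in $D_0$, and continue $w_1\rightsquigarrow b$ by $e\rightsquigarrow a$ in $D_2$, where $e=b'$, except that $e\in N(b')\cap D_2$ if $a=b'$ and $D_2$ is nontrivial. Since $e\in N[b']$, $be\in E(M')$ by (II). One of $a_0,a$ is in $X\subseteq C$, the other in $A$.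

**Notation for the other cases.** Let $V_0$ be the component of $F-u$ containing $v$, $W_1,\dots,W_t$ the others ($t\ge0$), $W=\bigcup W_i$, $w_i\in N(u)\cap W_i$, $w_i'\in N[w_i]\cap W_i$, $w_i'\ne w_i$ unless $W_i$ is trivial. We call the following a *$u$-jump*: if $w,w'\in N(u)$ and $f\in N[w]$, then $d_F(f,w')\le3$.

**Case 2: $u\in X$ or $v\in X$; by symmetry $u\in X$.** Mostly $p=u$ with the trivial path; as $u\in A\cap C$, any $q\in A\cup C$ is fine.

*$t=0$.* The partition $\{u\},V_0$ needs $q\in(A\cup C)\setminus\{u\}$ with $q\neq v$ unless $V_0=\{v\}$. If $V_0=\{v\}$, take $q=v\in N(u)\subseteq C$. If $A\not\subseteq\{u,v\}$, it is clear. Otherwise $A=\{u,v\}$ and $|V_0|\ge2$. In (I) take $q\in N(v)\setminus\{u\}$. In (II) take $q\in N(u)\setminus\{v\}$ if possible; if $N(u)=\{v\}$, then by (18) every component of $F^+-v$ contains $u$, so $F^+-v$ is connected, and $u$ has an $F^+$-neighbor $q\ne v$, which lies in $C$.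

*$t\ge1$, and some $c\in N(u)\cap V_0$ has $c\ne v$ or $V_0=\{v\}$.* The second path is $v\rightsquigarrow c,\ w_1'\rightsquigarrow w_1,\dots,w_t'\rightsquigarrow w_t=q\in N(u)\subseteq C$; the steps between the pieces are $u$-jumps.

*$t\ge1$ and $N(u)\cap V_0=\{v\}$, $|V_0|\ge2$.* Let $v'\in N(v)\cap V_0$. Suppose some $W_i$, say $W_t$, is trivial or has a vertex of $A\cup C$ different from some choice of $w_t$. Take $v\rightsquigarrow v',\ w_1\rightsquigarrow w_1',\dots,w_{t-1}\rightsquigarrow w_{t-1}'$, and in $W_t$ go from $w_t$ to such a vertex (to $w_t\in C$ if $W_t$ is trivial); the steps are $u$-jumps, as $v\in N(u)$. Otherwise each $W_i$ is nontrivial, $N(u)\cap W_i=\{w_i\}$, and $A\cap W_i\subseteq\{w_i\}$. If there is $a\in A\cap(V_0\setminus\{v\})$, use the partition $V(F)\setminus V_0,V_0$ with $p=w_1\in C$, $q=a$. If not, a component of $F[V_0]-v$ misses $A$ and is not adjacent to $u$; by (18) at $v$ it contains some $b_0\in B$, since otherwise it would be a component of $F^+-v$. In the same way, by (18) at $w_1$, a component of $F[W_1]-w_1$ contains some $b_1\in B$. Take $v\rightsquigarrow b_0,\ b_1\rightsquigarrow w_1,\ w_2'\rightsquigarrow w_2,\dots,w_t'\rightsquigarrow w_t=q\in C$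 (with $q=w_1$ if $t=1$); $b_0b_1\in E(M')$ since $B$ is a clique of $M'$.

**Case 3: $u,v\notin X$, and one of them, say $u$, is in $A$.** Then version (II) holds and $u\in Z$.

(3a) *There is $x\in X\cap W$, say $x\in W_t$.* Take $p=u\in A$. Choose $c\in N(u)\cap V_0$ and $f\in N[c]\cap V_0$, $f\ne v$ unless $V_0=\{v\}$. The second path is $v\rightsquigarrow f,\ w_1\rightsquigarrow w_1',\dots,w_{t-1}\rightsquigarrow w_{t-1}',\ w_t\rightsquigarrow q$ with $q=x$ if $x\ne w_t$ or $W_t$ is trivial, else $q\in N(x)\cap W_t$. The steps are $u$-jumps, and $q\in C$.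

(3b) *$X\subseteq V_0$.* Every $x\in X$ differs from $v$. If $t=0$: partition $\{u\},V_0$, $p=u$, $q\in X$. If $t\ge1$ and $(A\cup C)\cap W\ne\emptyset$: partition $V(F)\setminus V_0,V_0$, $q\in X$ and $p\in(A\cup C)\cap W$. There remains

$$t\ge1,\qquad (A\cup C)\cap W=\emptyset .$$

By (18) at $u$, the component of $F^+-u$ containing $W_i$ meets $A\setminus\{u\}\subseteq V_0$. It can leave $W_i$ and reach $V_0$ only by edges outside $F$; so every $W_i$ contains some $b_i\in B$, and $B\cap V_0\ne\emptyset$. Moreover $X\cap B=\emptyset$, since otherwise $b_i\in C\cap W$. Let $E=N(u)\cap V_0\ne\emptyset$ and $A^\circ=E\cup(B\cap V_0)$. The vertices of $A^\circ$ are those from which $W$ can be reached cheaply: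

**(19)** *For $y\in A^\circ$ and $y'\in N(y)\cap V_0$ there is a path $y,[W],y'$ of $M'$ whose interior covers exactly $W$.* Put $y^i=w_i$ if $y\in E$, and $y^i=b_i$ otherwise. Read the path from $y'$. It enters $W_1$ at $y^1$. If $t=1$, go in $W_1$ to a vertex of $N[y^1]\cap W_1$. If $t\ge2$, go in $W_1$ to a vertex of $N[w_1]\cap W_1$, then $w_2\rightsquigarrow w_2',\dots,w_{t-1}\rightsquigarrow w_{t-1}'$, and in $W_t$ from $w_t$ to a vertex of $N[y^t]\cap W_t$. In each $W_i$ the start differs from the end unless $W_i$ is trivial. Finally go to $y$. The first step $y'y^1$ and the last step to $y$ are $u$-jumps if $y\in E$, and edges by (II) if $y\in B$ (as $y'\in N[y]$, and the last vertex is in $N[b_t]$). The other steps are $u$-jumps.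

*If there are $y\in A^\circ\setminus\{v\}$ and $x\in X\setminus\{y\}$*: apply Lemma 7 in $F[V_0]$ to $(v,x;y)$. If this triple is exceptional, use instead $(v,x';y)$ with $x'$ a neighbor of $x$ in its component of $F[V_0]-y$; it is not exceptional, as $x$ is the only neighbor of $y$ in that component, and $x'\ne v$ as $v$ lies in another component. Insert $W$ at the edge $yy'$ by (19). The end $x$ or $x'$ is in $C$; and $p=u$ with the trivial path.

*If $A^\circ=\{v\}$*: let $\Lambda_1,\dots,\Lambda_r$ be the components of $F[V_0]-v$, $x\in X\cap\Lambda_r$, $\lambda_i\in N(v)\cap\Lambda_i$, $\lambda_i'\in N[\lambda_i]\cap\Lambda_i$, $\lambda_i'\neq\lambda_i$ unless $\Lambda_i$ is trivial. Take $p=u$ and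
$$v,[W],\ \lambda_1\rightsquigarrow\lambda_1',\dots,\lambda_{r-1}\rightsquigarrow\lambda_{r-1}',\ \lambda_r\rightsquigarrow q,$$
by (19) with $y=v$, $y'=\lambda_1$, where $q=x$, or $q\in N(x)\cap\Lambda_r$ if $x=\lambda_r$ and $\Lambda_r$ is nontrivial. Steps $\lambda_i',\lambda_i,v,\lambda_{i+1}$ have length at most 3, and $q\in C$.

*Otherwise* $A^\circ\setminus\{v\}$ is nonempty and $X=\{y\}$ for each $y$ in it; so $A^\circ\setminus\{v\}=\{x\}=X$. As $x\notin B$, we get $x\in E$, $B\cap V_0=\{v\}$ and $E\subseteq\{v,x\}$. Let $\Theta_v\ni v$ and $\Theta_1,\Theta_2,\dots$ be the components of $F[V_0]-x$. Each $\Theta_j$ misses $E\cup B$, so it is a component of $F^+-x$ and meets $A$.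

Suppose $\Theta_1$ exists. Take $P'=\Theta_v$, $P=V(F)\setminus\Theta_v$, connected since $x\in N(u)$. If some $c\in N(x)\cap\Theta_v$ is admissible, take $q=c\in C$ and $p\in A\cap\Theta_1$. Else $N(x)\cap\Theta_v=\{v\}$ and $|\Theta_v|\ge2$; a component of $F[\Theta_v]-v$ is adjacent neither to $x$ nor to $u$ and misses $B$, so it is a component of $F^+-v$ and contains some $q\in A$; take $p=x\in C$.

Suppose no $\Theta_j$ exists, so $V_0=\Theta_v\cup\{x\}$. Take $p=u$, and let the second path, read from $q=x\in C$, be: $x,\ w_1'\rightsquigarrow w_1,\dots,w_{t-1}'\rightsquigarrow w_{t-1}$, then in $W_t$ from a vertex of $(N[w_t]\cap W_t)\setminus\{b_t\}$ (or the only vertex of $W_t$) to $b_t$, then $v''\rightsquigarrow v$ in $\Theta_v$, where $v''\in N[v]\cap\Theta_v$, $v''\ne v$ unless $\Theta_v$ is trivial. The step $b_tv''$ is an edge by (II), as $v\in B$; the other steps are $u$-jumps, as $x\in N(u)$. $\square$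

**Lemma 9 (dead hubs).** In a three-hub system let hub $\delta$ be attached to only one island $D$, and let $g,h$ be the other hubs. Suppose $h$ is strong, and (i) $g$ is strong too, or (ii) $\delta$ is strong and $\kappa_h+\kappa_\delta\le k-2$. Then $M$ is HC.

*Proof.* **Step 1: all islands are attached to both $g$ and $h$.** An island $I\ne D$ is attached to two hubs, and these are $g,h$. If $D$ were not attached to $g$, then after deleting hub $h$ the island $D$ would be attached to $\delta$ only and the other islands to $g$ only, contrary to (11). The same with $g,h$ exchanged.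

**Step 2: condition (18).** Put $A'(I)=A_g(I)\cup A_h(I)$, and let $F^+$ be $F_D$ with $B=A_\delta(D)$ made a clique. Suppose $D$ is nontrivial and $x\in R_D$. The graph $F^+$ is the torso of $D\cup K_\delta$, so the components of $F^+-x$ are the traces on $R$ of the components $\Theta$ of $G[D\cup K_\delta]-x$ that meet $R$. As $G-x$ is connected, $\Theta$ has a neighbor outside $D\cup K_\delta$. The set $D$ has neighbors outside only in hubs, and $K_\delta$ is adjacent only to $D$. So this neighbor is in $K_g\cup K_h$, and $\Theta$ meets $A'(D)$. Thus every component of $F^+-x$ meets $A'(D)$, and $|A'(D)|\ge2$. For $I\ne D$, $A'(I)=A(I)$. So Lemma 6 applies to $g,h$.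

**Step 3: $u,v$ not both in $D$.** Different islands are handled by Lemma 6(a). For $u,v\in R_I$, $I\ne D$, apply Lemma 5 to $F_I$ with $X=A_h(I)$, $A=A(I)$, then Lemma 6(b) with $C$ the vertices of $R_I$ near $h$, by (9).

**Step 4: $u,v\in R_D$.** Apply Lemma 8 with $F=F_D$, $B=A_\delta(D)$, $M'=M[R_D]$. In case (i) use version (I) with $A=A'(D)$; $B$ is a clique of $M'$ by (8). It gives a cover pair $r$ exact for $a$ and $r'$ near $b$, with $a,b\in\{g,h\}$, both strong. Let $\mathcal J$ be the islands other than $D$. As all are attached to both hubs, $\langle b|a\rangle$ exists: start exactly via $b$, use arrows $\to_h$, end near $a$. It serves the pair by (15).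

In case (ii) use version (II) with $X=A_h(D)$, $Z=A_g(D)$; its hypothesis on $B$ is (9) for the strong hub $\delta$. We get a cover pair $r\in A'(D)$, $r'\in C=N_{F^+}[X]$, and Lemma 6(b) applies if every vertex of $C$ is adjacent in $M$ to every vertex outside $D$ exact for $h$. For vertices of $N_{F_D}[X]$ this is (9). If $r'$ and some $x\in X$ both lie in $A_\delta(D)$, then the distance from $r'$ to $x$ is at most $\kappa_\delta+1$, and from $x$ to a vertex exact for $h$ it is at most $\kappa_h+1$; the sum is at most $k$. $\square$

## 9. Three strong hubs: cases (B1) and (B2)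

**Lemma 10 (two targets).** In the setting of Section 6 let $A=X\cup Y$ with $X,Y\ne\emptyset$. There are a partition and admissible $p,q$, one in $N[X]$ and the other in $N[Y]$.

*Proof.* If $|F|=2$, then $A=\{u,v\}$ and $N[X]=N[Y]=V(F)$. Let $|F|\ge3$. If $u,v\notin A$, take the partition of Lemma 4; all vertices of $A$ are admissible. One part meets $X$ and the other $Y$: if $P$ meets $X$ and $P'$ misses $Y$, then $P'$ meets $X$, and as $Y\ne\emptyset$, $P$ meets $Y$; the same argument works if $P$ meets $Y$. Otherwise let $u\in X$, by the symmetries $u\leftrightarrow v$ and $X\leftrightarrow Y$.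

**Case 1: $F-u$ connected.** Take $P=\{u\}$, $p=u$. If $Y\not\subseteq\{u,v\}$, take $q\in Y\setminus\{u,v\}$. If $v\in Y$, take $q\in N(v)\setminus\{u\}$, which exists as $F-u$ is connected with at least two vertices. Otherwise $Y=\{u\}$: take $q\in N(u)\setminus\{v\}\subseteq N[Y]$; if $N(u)=\{v\}$, a component of $F-v$ other than $\{u\}$ contains some $q\in A\setminus\{u,v\}\subseteq X$, and $p=u\in Y$.

**Case 2: $F-u$ disconnected.** Use (17) and $P'=V_0$.

(1) Suppose some $c\in N(u)\cap V_0$ is admissible; $c\in N[X]$. If $Y\cap W\ne\emptyset$, take $p\in Y\cap W$, $q=c$. Else take $p\in A\cap W\subseteq X$, and for $q$ an admissible vertex of $Y\cap V_0$ if one exists; $q=c$ if $u\in Y$; otherwise $Y=\{v\}$, $|V_0|\ge2$, and $q\in N(v)\cap V_0$.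

(2) Otherwise $N(u)\cap V_0=\{v\}$, $|V_0|\ge2$, and $A\cap(V_0\setminus\{v\})\ne\emptyset$ by (17). If there is $q\in Y\cap(V_0\setminus\{v\})$, take it and $p\in N(u)\cap W\subseteq N[X]$. Otherwise $A\cap(V_0\setminus\{v\})\subseteq X$. If $Y\cap W\ne\emptyset$ or $u\in Y$, take $q\in A\cap(V_0\setminus\{v\})$ and $p\in Y\cap W$, respectively $p\in N(u)\cap W\subseteq N[Y]$. Else $Y=\{v\}$: take $q\in N(v)\cap V_0$ and $p\in N(u)\cap W\subseteq N[X]$. $\square$

**Step 1: the hubs.** In (B1) and (B2) let $\mathcal H=\{1,2,3\}$. Here $\kappa_3\ge1$: in (B1) because $\kappa_2\le k-2$, in (B2) because $s=k-2\ge1$. *This is a hub system with three strong hubs.* In (B1) let $s'=|S|-\kappa_1-\kappa_2-\kappa_3$. Then $\kappa_1+s'=|S|-(\kappa_2+\kappa_3)\le k-2$. So $s'\le k-3$, which gives (7); $\kappa_h\le\kappa_1\le k-2$; and $\kappa_h+\kappa_j\le\kappa_1+s'\le k-2$ for $h\in\mathcal H$, $j\notin\mathcal H$. In (B2) the components outside $\mathcal H$ have total order $k-2-\kappa_3\le k-3$; $\kappa_h+\kappa_j\le\kappa_1+\kappa_4\le\kappa_1+\kappa_2-1=k-2$; and $\kappa_1=k-1-\kappa_2\le k-2$.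 By Lemma 9(i) we may assume that no hub is dead: every hub is attached to at least two islands.

Any two islands share a hub, because each is attached to two of three. So for any ordering of any set of islands, arrows $\to$ are available throughout, and likewise $\Rightarrow$.

**Step 2: $u\in R_I$, $v\in R_{I'}$, $I\ne I'$.** Let $\mathcal J$ be the set of the other islands, and let $H_u,H_v\ne\emptyset$ be the sets of hubs for which $u$, respectively $v$, has an exact exit. If some $J\in\mathcal J$ has $h\in\mathrm{att}(J)\cap H_v$, take $I\to\cdots\to J\to_hI'$ through all islands, with $J$ last in $\mathcal J$. If some $J\in\mathcal J$ has $h\in\mathrm{att}(J)\cap H_u$, take $I\Rightarrow_hJ\Rightarrow\cdots\Rightarrow I'$. If $\mathcal J=\emptyset$, then all hubs, being attached to two islands, are attached to $I$ and $I'$, and $I\to_hI'$ with $h\in H_v$ works.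

Suppose none applies. Then $\mathcal J\ne\emptyset$, and each $\mathrm{att}(J)$, $J\in\mathcal J$, has at least two elements and avoids $H_u\cup H_v$. So $H_u=H_v=\{\sigma\}$ and $\mathrm{att}(J)=T:=\mathcal H\setminus\{\sigma\}$ for all $J\in\mathcal J$. If there are distinct $t\in\mathrm{att}(I)\cap T$ and $t'\in\mathrm{att}(I')\cap T$, take
$$I\to_tJ_1\Rightarrow_{t'}J_2\Rightarrow_{t'}\cdots\Rightarrow_{t'}I'$$
through all islands; $J_1$ is entered exactly via $t$ and left exactly via $t'$, and it is $t$–$t'$ free as $\mathrm{att}(J_1)=\{t,t'\}$. Otherwise, since $\mathrm{att}(I)\cap T$ and $\mathrm{att}(I')\cap T$ are nonempty, $\mathrm{att}(I)=\mathrm{att}(I')=\{\sigma,t\}$ for some $t\in T$. Deleting hub $t$ then separates $I,I'$ from $\mathcal J$, contrary to (11).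

**Step 3: $u,v\in R_I$.** Let $\mathcal J$ be the set of the other islands, and $\mathcal J_g=\{J\in\mathcal J:g\in\mathrm{att}(J)\}$, which is nonempty. We need to know which $\langle g|h\rangle$ exist. If $|\mathcal J|=1$, all $\langle g|h\rangle$ with $g,h\in\mathrm{att}(I)$ exist, by (12). Let $|\mathcal J|\ge2$. If $g\ne h$ are in $\mathrm{att}(I)$, $\langle g|h\rangle$ exists: put a member of $\mathcal J_g$ first, started exactly via $g$, a different member of $\mathcal J_h$ last, left near $h$, and use arrows $\to$. If this choice is impossible, then $\mathcal J_g=\mathcal J_h=\{J_0\}$, and another member of $\mathcal J$ is attached to only one hub, contrary to (11). In the same way $\langle g|g\rangle$ exists if $|\mathcal J_g|\ge2$. Call $g\in\mathrm{att}(I)$ *thin* if $|\mathcal J|\ge2$ and $|\mathcal J_g|=1$. (For a cycle with three blocks as hubs and three arcs as islands, both hubs of an arc are thin.)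

- *No thin hub.* Lemma 5 for $F_I$ with $X=A=A(I)$ gives a cover pair $r$ exact for some $h$, $r'$ near some $g$, and $\langle g|h\rangle$ serves it by (15).
- *Exactly one thin hub $t$.* Lemma 5 with $A=A(I)$ and $X=\bigcup_{h\in\mathrm{att}(I),\,h\ne t}A_h(I)\neq\emptyset$ gives $r$ exact for some $h$ and $r'$ near some $g\ne t$; $\langle g|h\rangle$ exists and serves the pair.
- *Two thin hubs $t\ne t'$.* Let $\mathcal J_t=\{J\}$, $\mathcal J_{t'}=\{J'\}$; we saw that $J\ne J'$. A further island would be attached to only one hub, so $\mathcal J=\{J,J'\}$, $\mathrm{att}(J)=\{t,h\}$, $\mathrm{att}(J')=\{t',h\}$ with $h$ the third hub. The sequence $J\Rightarrow_hJ'$, started exactly via $t$, where $J$ is $t$–$h$ free, yields $\langle t|t'!\rangle$ and $\langle t|h!\rangle$, as $J'$ is entered near. Lemma 10 for $F_I$ with $X=A_t(I)$, $Y=A_{t'}(I)\cup A_h(I)$ gives a cover pair, one near $t$ and the other near $t'$ or near $h$; by (15) it is served.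

So $M$ is HC, a contradiction. Cases (B1), (B2) are impossible.

## 10. One weak hub: case (C)

Recall $\kappa_1=k-1-\gamma$, $\kappa_2=\kappa_3=\kappa_4=\gamma\ge1$, $2\gamma\le k-2$, and either $l=4$, $k=2\gamma+2$, or $l=5$, $1\le\kappa_5=k-2-2\gamma\le\gamma$.

### 10.1 The hubs, and what replaces strength of hub 1

If $l=4$ take $\mathcal H=\{1,2,3\}$. If $l=5$: $G-K_1$ is connected by (4), so some component of $G-S$ is adjacent to two of $K_2,\dots,K_5$. Let these two be the non-hubs, and rename the other two as hubs 2 and 3, so that again $\mathcal H=\{1,2,3\}$. From now on we only use $\kappa_2,\kappa_3\le\gamma$. The following hold.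

- Condition (7): the non-hubs have total order $\gamma\le2\gamma-1=k-3$ if $l=4$, and at most $2\gamma\le k-3$ if $l=5$.
- Hubs 2 and 3 are strong: $\kappa_h\leq\gamma\le k-2$ and $\kappa_h+\kappa_j\le2\gamma\le k-2$.
- **(20)** If $A_2(I)\cap A_3(I)\ne\emptyset$ for some island $I$, then any vertex exact for 2 and any different vertex exact for 3 (anywhere) are adjacent in $M$: through a vertex of $A_2(I)\cap A_3(I)$ the distance is at most $(\kappa_2+1)+(\kappa_3+1)\le2\gamma+2\le k$.
- All non-hub vertices of $S$ lie in one island, denoted $\sharp$. This is clear for $l=4$; for $l=5$ the two non-hubs are joined through a component of $G-S$.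
- **(21)** In an island $I\ne\sharp$ we have $F_I=G[I]$, and a vertex near hub 1 in $I$ is adjacent in $M$ to every different vertex exact for 1: the distance is at most $1+\kappa_1+1=k+1-\gamma\le k$. So $I\to_1J$ is allowed if $I\ne\sharp$, and $I\Rightarrow_1J$ is allowed if $J\ne\sharp$.

Hub 1 is not treated as strong. Example ($k=4$, $\gamma=1$, sizes $2,1,1,1$): take a long cycle in which $K_1,a,K_4,b$ are consecutive with single vertices $a,b\in R$. Then $b$ is near hub 1, but its distance to the exact vertex on the other side of $K_1$ is $2+3=5>k$. Here $a,b\in\sharp$.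

By Lemma 9 we may assume that every hub is attached to at least two islands: if $\delta=1$ were dead, (i) applies; if $\delta\in\{2,3\}$ were dead, (ii) applies with $h$ the other of $2,3$ and $g=1$, since $\kappa_h+\kappa_\delta\le2\gamma\le k-2$.

**Types.** $\mathcal P$ is the set of islands with $\mathrm{att}=\{1,2\}$, $\mathcal Q$ of those with $\mathrm{att}=\{1,3\}$, $\mathcal N$ of those with $\mathrm{att}\supseteq\{2,3\}$. By (11) every island is of one of these types. Islands in $\mathcal P$ are 1–2 free, those in $\mathcal Q$ are 1–3 free, by (13). If $\mathcal P,\mathcal Q\ne\emptyset$, then $\mathcal N\ne\emptyset$: delete hub 1 in (11). Everything is symmetric under $2\leftrightarrow3$. For example, a cycle with hubs in the order $K_1,K_2,K_3$ has one island of each type.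

We shall often use this consequence of (10), for $h\in\{1,2,3\}$ and $\{h,g,g'\}=\{1,2,3\}$:

**(22)** *If $J\ni g,g'$ is not $g$–$g'$ free, then $J$ is nontrivial, $A_g(J)=A_{g'}(J)$ is a singleton, and by (10) $J\ni h$ and $A_h(J)\not\subseteq A_g(J)$; so $J$ is $g$–$h$ free and $g'$–$h$ free.*

**Lemma 11.** Let $I$ be nontrivial, $u\in R_I$, $A(I)\setminus\{u\}\subseteq A_h(I)$, $h$ strong. Then $M[R_I\setminus\{u\}]$ has a Hamiltonian path that ends near $h$ and starts at a vertex exact for $h$ (different from $u$), and also one that ends near $h$ and starts at a vertex of $N_{F_I}(u)$.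

*Proof.* All components $\Theta_1,\dots,\Theta_t$ of $F_I-u$ meet $A_h(I)$, by (10). Start in $\Theta_1$ as prescribed. Leave each $\Theta_i$ at a vertex of $N_{F_I}[a_i]\cap\Theta_i$ with $a_i\in A_h(I)\cap\Theta_i$, different from the entry unless $\Theta_i$ is trivial; enter $\Theta_{i+1}$ at a vertex exact for $h$, by (9). $\square$

### 10.2 Vertices $u\in R_I$, $v\in R_{I'}$ in different islands

Let $\mathcal J$ be the set of the other islands. All sequences run through all islands.

**Case D1: every island is attached to 2** (or, symmetrically, every island to 3). The aim is to travel via hub 2. If $u$ has an exact 2-exit: $I\Rightarrow_2\cdots\Rightarrow_2I'$. If $v$ has one: $I\to_2\cdots\to_2I'$. Otherwise $I,I'$ are nontrivial, $A_2(I)=\{u\}$, $A_2(I')=\{v\}$. Let $T_u,T_v\subseteq\{1,3\}$ be the sets of hubs for which $u$, respectively $v$, has an exact exit; they are nonempty by (14).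

*Let $\mathcal J=\emptyset$.* Both islands are attached to all hubs. Take $I\Rightarrow_3I'$ if $3\in T_u$, $I\to_3I'$ if $3\in T_v$, and $I=_1I'$ otherwise.

*Let $\mathcal J\ne\emptyset$.* There are two direct moves.

- First move: if $3\in T_u$ and some $J\in\mathcal J$ has $J\ni3$, take $I\Rightarrow_3J\Rightarrow_2\cdots\Rightarrow_2I'$. If $3\in T_v$ and $J\ni3$, take the reversal $I\to_2\cdots\to_2J\to_3I'$.
- Second move: if $1\in T_u$ and some $J\in\mathcal J$ with $J\ni1$ is 1–2 free, take $I=_1J\Rightarrow_2\cdots\Rightarrow_2I'$. If $1\in T_v$, take $I\to_2\cdots\to_2J=_1I'$.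

Assume that all these fail.

(α) *$3\notin T_u\cup T_v$*, so $T_u=T_v=\{1\}$. Every $J\in\mathcal J$ with $J\ni1$ is not 1–2 free, so by (22) $J\ni3$ and $J$ is 1–3 free. A $J\in\mathcal J$ not attached to 1 has $\mathrm{att}(J)=\{2,3\}$. Hence all $J\in\mathcal J$ are attached to 3.

Suppose some $J\in\mathcal J$ has $J\ni1$. If $|\mathcal J|\ge2$, take $I=_1J\Rightarrow_3J'\Rightarrow_2\cdots\Rightarrow_2I'$ with $J'\in\mathcal J\setminus\{J\}$; $J$ is 1–3 free, $J'$ is entered near. If $\mathcal J=\{J\}$, hub 3 is attached to a second island: if to $I'$, take $I=_1J\Rightarrow_3I'$; if to $I$, take $I\to_3J=_1I'$, using that $J$ is 1–3 free and $1\in T_v$.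

Suppose no $J\in\mathcal J$ has $J\ni1$. All have $\mathrm{att}(J)=\{2,3\}$ and are 2–3 free. If $3\in\mathrm{att}(I)$: $I\to_3J\Rightarrow_2\cdots\Rightarrow_2I'$. If $3\in\mathrm{att}(I')$: $I\to_2\cdots\to_2J\Rightarrow_3I'$. Else $\mathrm{att}(I)=\mathrm{att}(I')=\{1,2\}$, and deleting hub 2 separates $I,I'$ from $\mathcal J$, contrary to (11).

(β) *$3\in T_u\cup T_v$.* As the first move fails, no $J\in\mathcal J$ is attached to 3, so all $J\in\mathcal J$ are in $\mathcal P$ and 1–2 free. As the second move fails, $1\notin T_u\cup T_v$. So $T_u=T_v=\{3\}$. By (11) with hub 2 deleted, hub 1 is attached to $I$ or $I'$; the situation is symmetric in $u,v$, so let it be $I$. Since $1\notin T_u$, $A_1(I)=\{u\}=A_2(I)$; hence $A(I)\setminus\{u\}\subseteq A_3(I)$. The island $I$ is now visited twice. The path starts at $u$ alone, goes exactly via 1 (by (8)) into $J_1\Rightarrow_2\cdots\Rightarrow_2J_r$, all of $\mathcal J$, where $J_1$ is 1–2 free. It leaves $J_r$ at a vertex exact for 2 and goes to a vertex of $N_{F_I}(u)$, which is near 2. It covers $R_I\setminus\{u\}$ by Lemma 11 with $h=3$,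 ending near 3, and then goes via $\to_3$ into $I'$, entered exactly, as $3\in T_v$.

**Case D2: $\mathcal P,\mathcal Q\ne\emptyset$**, and so $\mathcal N\ne\emptyset$. This is the remaining case: if not every island is attached to 2, then $\mathcal Q\ne\emptyset$; if not every island is attached to 3, then $\mathcal P\ne\emptyset$.

*Convention.* In a displayed sequence, $[\mathcal P]$ stands for all members of $\mathcal P$ not otherwise mentioned in the sequence, in any order, consecutive ones joined via 2 by the kind of arrow ($\to$ or $\Rightarrow$) that stands next to $[\mathcal P]$. Likewise $[\mathcal Q]$ via 3 and $[\mathcal N]$ via 3. A bracket that may be empty always stands between two equal arrows, or at an end of the sequence; if it is empty, it is omitted together with one adjacent arrow. The letters $P,Q,N$ stand for single members.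

(a) *$I\in\mathcal P$, $I'\in\mathcal Q$* (for $I\in\mathcal Q$, $I'\in\mathcal P$ exchange $u,v$). If $v$ has an exact 3-exit:
$$I\to_2[\mathcal P]\to_2[\mathcal N]\to_3[\mathcal Q]\to_3I'.$$
If $u$ has an exact 2-exit, take the same with $\Rightarrow$ in place of $\to$. Otherwise $A_2(I)=\{u\}$, $A_3(I')=\{v\}$, both islands are nontrivial, and $u$ has an exact 1-exit by (14). If some $N\in\mathcal N$ is 2–3 free:
$$I\to_2[\mathcal P]\to_2N\Rightarrow_3[\mathcal N]\Rightarrow_3[\mathcal Q]\Rightarrow_3I'.$$
Otherwise, by (22), every $N\in\mathcal N$ is attached to 1 and 1–3 free. If there is $P\in\mathcal P\setminus\{I\}$ (it is 1–2 free):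
$$I=_1P\Rightarrow_2[\mathcal P]\Rightarrow_2[\mathcal N]\Rightarrow_3[\mathcal Q]\Rightarrow_3I'.$$
If $\mathcal P=\{I\}$: $\;I=_1N\Rightarrow_3[\mathcal N]\Rightarrow_3[\mathcal Q]\Rightarrow_3I'$.

(b) *$I,I'\in\mathcal P$* ($I,I'\in\mathcal Q$ is symmetric). If $u$ has an exact 1-exit:
$$I=_1Q\Rightarrow_3[\mathcal Q]\Rightarrow_3[\mathcal N]\Rightarrow_2[\mathcal P]\Rightarrow_2I',$$
where $Q$ is 1–3 free; symmetrically if $v$ has one. Otherwise $A_1(I)=\{u\}$, $A_1(I')=\{v\}$, both are nontrivial, and $u,v$ have exact 2-exits. If $|\mathcal N|\ge2$, single out one $N\in\mathcal N$: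
$$I\to_2[\mathcal P]\to_2N\to_3[\mathcal Q]\to_3[\mathcal N]\to_2I'.$$
If $\mathcal N=\{N\}$ and $\mathcal P\ne\{I,I'\}$:
$$I\to_2N\to_3[\mathcal Q]=_1P\to_2[\mathcal P]\to_2I',$$
where the last member of $[\mathcal Q]$ is entered exactly via 3 and left exactly via 1, which is possible as it is 1–3 free. If $\mathcal N=\{N\}$ and $\mathcal P=\{I,I'\}$, visit $I$ twice: start with $u$ alone, go exactly via 1 into $Q\to_3[\mathcal Q]\to_3N$, leave $N$ near 2, enter $R_I\setminus\{u\}$ at a vertex exact for 2 and cover it by Lemma 11 with $h=2$ (note $A(I)\setminus\{u\}\subseteq A_2(I)$), ending near 2, then go via $\to_2$ into $I'$.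

(c) *$I\in\mathcal N$, $I'\in\mathcal P$* ($I'\in\mathcal Q$ is symmetric; $I\in\mathcal P\cup\mathcal Q$, $I'\in\mathcal N$ follow by exchanging $u,v$). If $\mathcal P\ne\{I'\}$:
$$I\to_3[\mathcal N]\to_3[\mathcal Q]=_1P\Rightarrow_2[\mathcal P]\Rightarrow_2I',$$
where the last member of $[\mathcal Q]$ is 1–3 free and $P$ is 1–2 free. If $\mathcal P=\{I'\}$ and $v$ has an exact 1-exit: $I\to_3[\mathcal N]\to_3[\mathcal Q]=_1I'$. Otherwise $A_1(I')=\{v\}$, $I'$ is nontrivial, and $A_2(I')\not\subseteq\{v\}$. If $\mathcal N\ne\{I\}$: $I\to_3[\mathcal Q]\to_3[\mathcal N]\to_2I'$. There remains case (e).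

(d) *$I,I'\in\mathcal N$.* Take
$$I\to_2[\mathcal P]=_1Q\Rightarrow_3[\mathcal Q]\Rightarrow_3[\mathcal N]\Rightarrow_3I',$$
where the last member of $[\mathcal P]$ is 1–2 free and $Q$ is 1–3 free.

(e) *$\mathcal N=\{I\}$, $\mathcal P=\{I'\}$, all other islands are in $\mathcal Q$, and there is $a\in A_2(I')\setminus\{v\}$.* Fix $a$. It suffices to find a Hamiltonian path of $M[R\setminus R_{I'}]$ from $u$ to a vertex adjacent to $a$; then add $a\rightsquigarrow v$ in $I'$. Let $X=A_2(I)$, $Y=A_3(I)$. For the set $\mathcal Q$ there are $\langle3|3\rangle$, by arrows $\to_3$, and $\langle1|3!\rangle$, by $Q_1\Rightarrow_3Q_2\Rightarrow_3\cdots$ started exactly via 1. We write $[\mathcal Q]$ for such a piece.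

*$I$ trivial.* Then $R_I=\{u\}$, and (20) applies. Take $u,[\mathcal Q],a$ with $[\mathcal Q]$ starting near 3 and ending exactly at 3. The first step is (9), the last is (20).

*$I$ nontrivial, $X\cap Y\ne\emptyset$.* Again (20) applies. If there is $y\in Y\setminus\{u\}$: $u\rightsquigarrow y$, then $[\mathcal Q]$ (start near 3, end exact for 3), then $a$. If $X=Y=\{u\}$: by (10) there is $z\in A_1(I)\setminus\{u\}$; take $u\rightsquigarrow z$, then $[\mathcal Q]$ from a vertex exact for 1 to one exact for 3, then $a$. If $Y=\{u\}$ and $X\ne\{u\}$: see (†).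

*$I$ nontrivial, $X\cap Y=\emptyset$, $u\in Y$*: see (†).

(†) Here $I$ is nontrivial, $u\in Y$, and there is $x\in X\setminus\{u\}$. Let $\Theta_1,\dots,\Theta_r$ be the components of $F_I-u$, $x\in\Theta_r$, $\theta_i\in N(u)\cap\Theta_i$, $\theta_i'\in N[\theta_i]\cap\Theta_i$, $\theta_i'\ne\theta_i$ unless $\Theta_i$ is trivial. Take
$$u,\ [\mathcal Q],\ \theta_1\rightsquigarrow\theta_1',\dots,\theta_{r-1}\rightsquigarrow\theta_{r-1}',\ \theta_r\rightsquigarrow\hat x,\ a,$$
with $[\mathcal Q]$ starting near 3 and ending exact for 3, and $\hat x=x$, or $\hat x\in N(x)\cap\Theta_r$ if $x=\theta_r$ and $\Theta_r$ is nontrivial. The steps: $u$ is exact for 3; $\theta_1\in N(u)$ is near 3; the steps $\theta_i',\theta_i,u,\theta_{i+1}$ have length at most 3 in $F_I$; $\hat x$ is near 2 and $a$ is exact for 2.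

*$I$ nontrivial, $X\cap Y=\emptyset$, $u\notin Y$.* Let $y\in Y$. We find a Hamiltonian path of $M[R_I]$ from $u$ to some $t\in N_{F_I}[X]$ containing consecutive vertices $y,y'$ with $y'\in N_{F_I}(y)$. Then insert $[\mathcal Q]=\langle3|3\rangle$ between them, its exact end at $y'$ (near 3) and its near end at $y$ (exact for 3), and go from $t$, which is near 2, to $a$. If there is $x\in X\setminus\{u\}$, use Lemma 7 in $F_I$ for $(u,x;y)$; if it is exceptional, use $(u,x';y)$ with $x'$ a neighbor of $x$ in its component of $F_I-y$, which is not exceptional. If $X=\{u\}$ and there is $t\in N(u)\setminus\{y\}$, use Lemma 7 for $(u,t;y)$; it is not exceptional, as $u,t$ lie in one component of $F_I-y$. If $X=\{u\}$ and $N(u)=\{y\}$, let $W_1,\dots,W_r$ be the components of $F_I-y$ other than $\{u\}$, with $w_i,w_i'$ as in the proof of Lemma 7, and take $u,\ w_1'\rightsquigarrow w_1,\dots,w_r'\rightsquigarrow w_r,\ y$; the steps pass through $y$ and have length at most 3. Here $t=y\in N(u)$, and $y'=w_r$ (or $y'=u$ if $r=0$).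

This settles different islands.

### 10.3 Vertices $u,v\in R_I$ in the same island

Let $\mathcal J$ be the set of the other islands. Every hub is attached to some member of $\mathcal J$.

**Definition (complete hub).** A strong hub $g\in\mathrm{att}(I)$ is complete if for each $h\in\mathrm{att}(I)$ there is $\langle g|h\rangle$ if $h\in\{2,3\}$, and $\langle g|1!\rangle$ if $h=1$.

**(23)** *If some $g$ is complete, then $M$ has a Hamiltonian $u$–$v$ path.* Lemma 5 for $F_I$ with $X=A_g(I)$, $A=A(I)$ gives a cover pair $r$ exact for some $h\in\mathrm{att}(I)$, $r'$ near $g$; (15) applies.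

**$|\mathcal J|=1$.** Let $\mathcal J=\{J\}$. Then $I$ and $J$ are attached to all three hubs. By (22), $J$ is 1–$\bar h$ free for some $\bar h\in\{2,3\}$. This $\bar h$ is complete: $\langle\bar h|2\rangle,\langle\bar h|3\rangle$ by (12), $\langle\bar h|1!\rangle$ by (13).

From now on $|\mathcal J|\ge2$.

**Case E1: every $J\in\mathcal J$ is attached to 2** (or, symmetrically, to 3).

*E1a: $2\in\mathrm{att}(I)$.* Hub 2 is complete. $\langle2|2\rangle$: arrows $\to_2$. $\langle2|3\rangle$: arrows $\to_2$, with some $J\ni3$ last. $\langle2|1!\rangle$: if some $L\in\mathcal J$ with $L\ni1$ is 1–2 free, put it last, with arrows $\to_2$. Otherwise every $L\in\mathcal J$ with $L\ni1$ is, by (22), attached to 3 and 1–3 free; so no $J\in\mathcal J$ is in $\mathcal P$, and all $J\in\mathcal J$ are attached to 3. Start exactly via 2, use arrows $\to_3$, and put such an $L$ last; it is entered exactly via 3 and left exactly via 1.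

*E1b: $2\notin\mathrm{att}(I)$*, so $\mathrm{att}(I)=\{1,3\}$. We use hub 3. $\langle3|1!\rangle$: if there is $L\in\mathcal J\cap\mathcal P$, start exactly via 3 in some $J\in\mathcal J$ with $J\ni3$ (so $J\ne L$), use arrows $\to_2$, and end with $L$, which is 1–2 free. If not, all $J\in\mathcal J$ are attached to 3; start exactly via 3, use arrows $\to_2$, and take some $L\ni1$ last, entered by $\to_2$ if $L$ is 1–2 free and by $\to_3$ otherwise (then it is 1–3 free by (22)).

For cover pairs $r$ exact for 3, $r'$ near 3, consider how many members of $\mathcal J$ are attached to 3. If there are two, put them first and last and use $\to_2$: this is $\langle3|3\rangle$. Otherwise exactly one, $N$, is attached to 3; it is attached to 2 and 3, and $\mathcal P'=\mathcal J\setminus\{N\}\subseteq\mathcal P$ is nonempty. We show directly that such a pair $r,r'$ is served.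

- *$R_N=\{x_0\}$.* Then (20) applies. Take $r$, $[\mathcal P']$ from a vertex exact for 2 to one near 2 (arrows $\to_2$), $x_0$, $r'$. The steps are (20), (9), (9).
- *$N$ nontrivial, and there are $x\in A_3(N)$, $y\in A_2(N)$ with $x\ne y$.* If there is $x'\in N_{F_N}(x)\setminus\{y\}$, then $(x,x';y)$ is not exceptional in $F_N$, as $x,x'$ are adjacent; Lemma 7 gives a Hamiltonian $x$–$x'$ path with an edge $yy'$, $y'\in N_{F_N}(y)$. Insert $[\mathcal P']=\langle2|2\rangle$ at $yy'$, its exact end at $y'$ (near 2) and its near end at $y$ (exact for 2). This is $\langle3|3\rangle$ from $x$ to $x'$. If $N_{F_N}(x)=\{y\}$, let $W_1,\dots,W_r$ be the components of $F_N-y$ other than $\{x\}$, and take, as at the end of 10.2(e), $x,\ w_1'\rightsquigarrow w_1,\dots,w_r'\rightsquigarrow w_r,\ y$ with $[\mathcal P']=\langle2|2\rangle$ inserted before $y$ in the same way. The end $y\in N_{F_N}(x)$ is near 3; so this is again $\langle3|3\rangle$.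
- *$N$ nontrivial, $A_2(N)=A_3(N)=\{x\}$.* By (10) there is $z\in A_1(N)\setminus\{x\}$, and (20) applies. Take $r$, $[\mathcal P']$ from a vertex exact for 2 to a vertex exact for 1 (arrows $\to_2$; the last member is left exactly via 1, being 1–2 free), $z\rightsquigarrow x$ in $N$, $r'$. The steps are (20), (8) for hub 1, and (9) for hub 3.

So every cover pair with $r'$ near 3 and $r$ exact for 1 or 3 is served, and Lemma 5 with $X=A_3(I)$, $A=A(I)$ gives such a pair.

**Case E2: $\mathcal J$ contains members of $\mathcal P$ and of $\mathcal Q$.** This is the case when E1 fails. Brackets now refer to the islands in $\mathcal J$, with the convention of D2.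

*E2a: $I\in\mathcal P$* ($I\in\mathcal Q$ is symmetric). Then $\emptyset\ne\mathcal N\subseteq\mathcal J$, $\mathrm{att}(I)=\{1,2\}$, and hub 2 is complete. $\langle2|1!\rangle$: $[\mathcal P]\to_2[\mathcal N]\to_3[\mathcal Q]$, started exactly via 2, the last member of $[\mathcal Q]$ left exactly via 1. $\langle2|2\rangle$: $[\mathcal N]\to_3[\mathcal Q]=_1P\to_2[\mathcal P]$, started exactly via 2 in $[\mathcal N]$, ended near 2. The exact–exact islands are in $\mathcal Q$ and 1–3 free.

*E2b: $I\in\mathcal N$*, so $\mathcal P,\mathcal Q\subseteq\mathcal J$. Suppose first $\mathcal N\cap\mathcal J\ne\emptyset$. Hub 2 is complete. $\langle2|3\rangle$ and $\langle2|2\rangle$: $[\mathcal P]=_1Q\to_3[\mathcal Q]\to_3[\mathcal N]$, started exactly via 2, members of $[\mathcal P]$ joined by $\to_2$, the last one left exactly via 1 (it is 1–2 free), ended near 3 or near 2. $\langle2|1!\rangle$: $[\mathcal P]\to_2[\mathcal N]\to_3[\mathcal Q]$, the last member left exactly via 1.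

Now let $\mathcal N=\{I\}$, so $\mathcal J=\mathcal P\cup\mathcal Q$. There is always

**(24)** $\langle2|3!\rangle$: $[\mathcal P]=_1Q\Rightarrow_3[\mathcal Q]$, started exactly via 2, members of $[\mathcal P]$ joined by $\to_2$; the last of them is 1–2 free, and $Q$ is 1–3 free. It serves pairs (near 2, near 3).

If $\mathrm{att}(I)=\{2,3\}$, Lemma 10 with $X=A_2(I)$, $Y=A_3(I)$ and (24) finish. Let $\mathrm{att}(I)=\{1,2,3\}$.

*$|\mathcal P|,|\mathcal Q|\ge2$.* Hub 2 is complete. $\langle2|3\rangle$ is (24). $\langle2|1!\rangle$: $[\mathcal P]=_1Q\to_3\cdots\to_3Q'$ through all of $\mathcal Q$, $Q'\ne Q$ left exactly via 1. $\langle2|2\rangle$: $P=_1Q\to_3\cdots\to_3Q'=_1P'\to_2[\mathcal P]$, started exactly via 2 in $P$, with all of $\mathcal Q$ from $Q$ to $Q'\ne Q$, ended near 2.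

*$\mathcal Q=\{Q\}$, $|\mathcal P|\ge2$* ($|\mathcal P|=1$, $|\mathcal Q|\ge2$ is symmetric).

If $I\ne\sharp$: the sequence $Q=_1P\Rightarrow_2\cdots\Rightarrow_2P'$ through all of $\mathcal P$, started exactly via 3 and left exactly via 1 from $P'$ (entered near), is a path from a vertex exact for 3 to a vertex exact for 1. It serves pairs (near 3, near 1), by (9) and by (21) since $I\ne\sharp$. With (24), Lemma 10 for $X=A_3(I)$, $Y=A_1(I)\cup A_2(I)$ finishes.

If $I=\sharp$: then $Q$ and all $P\in\mathcal P$ are different from $\sharp$. By Lemma 5 with $X=A_2(I)$, $A=A(I)$ there is a cover pair $r'$ near 2, $r$ exact for some $h$. For $h=3$ use (24). For $h=2$ use $\langle2|2\rangle$: $P=_1Q\to_1P'\to_2[\mathcal P]$, started exactly via 2; here $Q$ is left near 1, allowed by (21) since $Q\ne\sharp$. For $h=1$ use $[\mathcal P]=_1Q$, started exactly via 2 and ended near 1 in $Q\ne\sharp$; its end is adjacent to $r\in A_1(I)$ by (21).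

*$\mathcal P=\{P\}$, $\mathcal Q=\{Q\}$.* The islands are only $I,P,Q$, so $\sharp$ is one of them.

If $\sharp=P$: $P\Rightarrow_1Q$, started exactly via 2 ($P$ is 1–2 free), entering $Q\neq\sharp$ near 1 by (21), and leaving $Q$ exactly via 1. It serves pairs (near 2, near 1), by (9) and by (21) since $I\ne\sharp$. With (24), Lemma 10 for $X=A_2(I)$, $Y=A_1(I)\cup A_3(I)$ finishes.

If $\sharp=Q$: symmetrically $Q\Rightarrow_1P$, started exactly via 3 and left exactly via 1, serves (near 3, near 1); with (24), Lemma 10 for $X=A_3(I)$, $Y=A_1(I)\cup A_2(I)$ finishes.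

If $\sharp=I$: now a vertex near 1 in $I$ is useless, but $P,Q\ne\sharp$, so near vertices there can be used, by (21).

- $P\to_1Q$, started exactly via 1 and left exactly via 3 ($Q$ is 1–3 free), serves (exact for 1, near 3).
- $Q\to_1P$, started exactly via 1 and left exactly via 2 ($P$ is 1–2 free), serves (exact for 1, near 2).
- $P\to_1Q$, started exactly via 1 and ended near 1 in $Q$, serves (exact for 1, exact for 1).
- (24) serves (near 2, near 3).

So we need a cover pair of one of these four kinds. This is the content of the last lemma, with $X=A_2(I)$, $Y=A_3(I)$, $Z=A_1(I)$.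

**Lemma 12 (three targets).** In the setting of Section 6 let $A=X\cup Y\cup Z$ with $X,Y,Z\ne\emptyset$. There are a partition and admissible $p,q$ such that one is in $N[X]$ and the other in $N[Y]$, or one is in $Z$ and the other in $Z\cup N[X]\cup N[Y]$. (Call such $p,q$ good.)

*Proof.* The statement is symmetric in $u,v$ and in $X,Y$. If $|F|=2$, then $A=\{u,v\}$ and one of $u,v$ is in $Z$. Let $|F|\ge3$. If $u,v\notin A$, take the partition of Lemma 4; $Z$ meets one part, $A$ meets the other, and these vertices are admissible. Otherwise let $u\in A$.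

**Case 1: $F-u$ connected.** Take $P=\{u\}$, $p=u$. Note: if $A\subseteq\{u,v\}$, then $A=\{u,v\}$ and $N(u)\ne\{v\}$, since otherwise a component of $F-v$ other than $\{u\}$ would miss $A$.

Let $u\in Z$. Take $q\in A\setminus\{u,v\}$ if possible. If $A=\{u,v\}$: $q\in N(v)\setminus\{u\}$ if $v\in X\cup Y$; otherwise $X=Y=\{u\}$ and $q\in N(u)\setminus\{v\}$.

Let $u\notin Z$, say $u\in X$. Take $q\in Z\setminus\{v\}$ if possible. Else $Z=\{v\}$. Take $q\in Y\setminus\{u,v\}$ if possible, or $q\in N(v)\setminus\{u\}$ if $v\in Y$. Else $Y=\{u\}$: take $q\in N(u)\setminus\{v\}\subseteq N[Y]$ (and $p\in X$); if $N(u)=\{v\}$, then $A\not\subseteq\{u,v\}$ by the note, and we take $q\in A\setminus\{u,v\}\subseteq X$ (and $p=u\in Y$).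

**Case 2: $F-u$ disconnected.** Use (17), and $P'=V_0$ unless stated otherwise.

(i) *$Z\cap W\ne\emptyset$.* Let $p\in Z\cap W$. Take $q$ admissible in $A\cap V_0$. If none exists, then $A\cap V_0=\{v\}$ and $|V_0|\ge2$. If $v\in X\cup Y$, take $q\in N(v)\cap V_0$. If $v\in Z$: all components of $F[V_0]-v$ miss $A$, so by (17) they are adjacent to $u$, and $F-v$ is connected; use $P'=\{v\}$, $q=v$ and the same $p$.

(ii) *$Z\cap W=\emptyset$, and some $q\in Z\cap V_0$ is admissible.* Take it and $p\in A\cap W$.

(iii) *Otherwise* $Z\subseteq\{u,v\}$, with $|V_0|\ge2$ if $v\in Z$. If $v\in Z$ and $F-v$ is connected, use $P'=\{v\}$, $q=v$, $p\in A\cap W$. In the remaining cases let $Q_0$ be the set of admissible vertices of $V_0$ in $N[X]\cup N[Y]$. We claim $Q_0\ne\emptyset$. If $v\in Z$, then $F-v$ is disconnected, so by (17) $A\cap(V_0\setminus\{v\})\ne\emptyset$, and this set lies in $X\cup Y$. If $v\notin Z$, then $Z=\{u\}$, and either $A\cap V_0$ has an admissible vertex, which lies in $X\cup Y$, or $A\cap V_0=\{v\}$, $|V_0|\ge2$, $v\in X\cup Y$ and $\emptyset\ne N(v)\cap V_0\subseteq Q_0$.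 Moreover $\emptyset\ne A\cap W\subseteq X\cup Y$.

Suppose no $p\in A\cap W$ and $q\in Q_0$ are good. Up to exchanging $X,Y$, some vertex of $A\cap W$ is in $X$. Then $Q_0\cap N[Y]=\emptyset$, so $Q_0\subseteq N[X]$, so no vertex of $A\cap W$ is in $Y$. An admissible vertex of $Y\cap V_0$ would be in $Q_0\cap N[Y]$; thus $Y\subseteq\{u,v\}$. If $v\in Y$, then $v$ (if $V_0=\{v\}$) or $N(v)\cap V_0$ (if $|V_0|\ge2$) lies in $Q_0\cap N[Y]$, a contradiction. So $Y=\{u\}$. Take $p\in N(u)\cap W\subseteq N[Y]$ and $q\in Q_0\subseteq N[X]$. $\square$

For $F_I$ and the sets above, condition (16) is (10), and Lemma 12 gives a cover pair of one of the four kinds, which is served. So in case (C) as well $M$ is HC, a contradiction. Since one of (A), (B1), (B2), (C) must hold, there is no counterexample, and Theorem 1 is proved. $\blacksquare$
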